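# A congruence modulo $p^3$ for the squares of an Apéry-like sequence

## The congruence for $\sum(2n+1)G_n^2/(-256)^n$

For $n\ge 0$ let
$$G_n=\sum_{k=0}^n \binom{n}{k}(-1)^k\binom{2k}{k}^2 16^{\,n-k}.$$

**Theorem 1.** Let $p$ be an odd prime. Then
$$\sum_{n=0}^{p-1} (2n+1) \frac{G_n^2}{(-256)^n} \equiv \begin{cases} p(-1)^{(p-1)/4} \left(2x - \dfrac{p}{2x}\right) \pmod{p^3} & \text{if } p = x^2 + y^2 \equiv 1 \pmod{4} \text{ and } 4 \mid x-1, \\[2mm] 0 \pmod{p^3} & \text{if } p \equiv 3 \pmod{4}. \end{cases}$$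

The statement was posed as a conjecture in "Congruences For Certain Families". Let us unpack it.

The terms of the sum are rational numbers whose denominators are powers of $2$. Throughout, $\mathbb Z_p$ denotes the ring of rational numbers whose denominator is not divisible by $p$, and $a\equiv b\pmod{p^k}$ means $(a-b)/p^k\in\mathbb Z_p$. For example, $\frac52\equiv 65\pmod{125}$, because $\frac52-65=-\frac{125}2$.

When $p\equiv1\pmod 4$, $p$ is a sum of two squares, one odd and one even. We call the odd one $x^2$ and choose the sign of $x$ so that $x\equiv1\pmod4$. Since $0<x^2<p$, the number $2x$ is a unit of $\mathbb Z_p$, so the right side makes sense.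

The theorem says three things. The sum is always divisible by $p$. For $p\equiv1\pmod4$, after division by $p$, it knows $x$ to precision $p^2$. For $p\equiv3\pmod4$ it vanishes to the full precision $p^3$.

## The primes $3$ and $5$ by hand

From the definition,
$$G_0=1,\quad G_1=16-4=12,\quad G_2=256-128+36=164,$$
$$G_3=4096-3072+1728-400=2352,\quad G_4=65536-65536+55296-25600+4900=34596 .$$

For $p=3$ the sum is
$$1-\frac{3\cdot144}{256}+\frac{5\cdot 164^2}{256^2}=1-\frac{27}{16}+\frac{8405}{4096}=\frac{5589}{4096}=\frac{3^5\cdot23}{2^{12}}\equiv0\pmod{27}.$$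
The first and third terms are not divisible by $3$, so the divisibility comes from the sum and not from the terms.

For $p=5$ we have $x=1$ and $y=\pm2$, so the prediction is $-5\left(2-\frac52\right)=\frac52$. Over the common denominator $2^{28}$ the sum is
$$\frac{366280704-619573248+673246809}{2^{28}}=\frac{419954265}{2^{28}}=\frac{5\cdot 83990853}{2^{28}} .$$
Modulo $25$ we have $83990853\equiv3$, and $2^{10}\equiv-1$ gives $2^{28}\equiv2^8\equiv6$. The sum is therefore $\equiv5\cdot\frac36=\frac52\pmod{125}$, as predicted.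

## A one-parameter family: the polynomials $g_n(a)$

We embed the sum in a family that depends on a parameter $a$. Put
$$c_k(a)=\binom ak\binom{a+k}k\in\mathbb Q[a],\qquad g_n(a)=\sum_{k=0}^n\binom nk c_k(a),\qquad S_N(a)=\sum_{n=0}^{N-1}(2n+1)(-1)^ng_n(a)^2 .$$
For example, $c_1(a)=a(a+1)$ and $g_1(a)=1+a(a+1)$. Since $\binom{-1/2}{k}=\binom{2k}k(-4)^{-k}$ and $\binom{k-1/2}{k}=\binom{2k}k4^{-k}$, we have $c_k(-\frac12)=\binom{2k}k^2(-16)^{-k}$. Hence $g_n(-\frac12)=G_n/16^n$ and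
$$\sum_{n=0}^{p-1}(2n+1)\frac{G_n^2}{(-256)^n}=S_p\left(-\tfrac12\right).\tag{1}$$
So Theorem 1 is a statement about $S_p(-\frac12)$.

Two properties of $c_k$ will be used all the time. Because $\binom{-1-a}{k}=(-1)^k\binom{a+k}{k}$, we have $c_k(-1-a)=c_k(a)$. And if $a=r$ is an integer with $0\le r<k$, then $c_k(r)=0$.

We shall prove a formula for $S_p(a)$ modulo $p^3$ at *every* $a\in\mathbb Z_p$. Let $P_n$ be the $n$-th Legendre polynomial, and put
$$m=\frac{p-1}2,\qquad q=\frac{2^{p-1}-1}p\in\mathbb Z,\qquad M_s=\sum_{i=1}^s\frac1{i\,2^i}\quad(0\le s\le p-1),\qquad N_r=\sum_{s=0}^rc_s(r)(-2)^sM_s\quad(0\le r\le p-1).$$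
All these numbers lie in $\mathbb Z_p$. For $p=3$ we have $q=1$, $M_0=0$, $M_1=\frac12$ and $N_1=c_1(1)\cdot(-2)\cdot\frac12=-2$.

**Theorem 2.** Let $a=r+pt$ with $0\le r\le p-1$ and $t\in\mathbb Z_p$. Then
$$S_p(a)\equiv p\Big\{(1+t)P_r(-3)-tP_{p-1-r}(-3)+2p\,t(t+1)\big[N_r-qP_r(-3)\big]\Big\}\pmod{p^3}.$$
In particular $S_p(a)\equiv(-1)^r p\,P_r(3)\pmod {p^2}$.

**Theorem 3.** Let $s\in\mathbb Z_p$.

(i) If $p\equiv1\pmod4$, then $S_p(-\frac12+ps)\equiv S_p(-\frac12)\pmod{p^3}$. So the first congruence of Theorem 1 holds for $S_p(a)$ with any $a\equiv-\frac12\pmod p$ in place of $-\frac12$.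

(ii) If $p\equiv3\pmod4$, then, with $0!!=1$,
$$S_p\left(-\tfrac12+ps\right)\equiv-(-1)^{\frac{p-3}4}\,2^{\frac{p+1}2}\,\frac{(\frac{p-3}2)!!}{(\frac{p-1}2)!!}\;p^2s^2\pmod{p^3}.$$
Hence for $a\equiv-\frac12\pmod p$: $S_p(a)\equiv0\pmod{p^3}$ if and only if $a\equiv-\frac12\pmod{p^2}$.

Here $k!!=k(k-2)(k-4)\cdots$ ends at $1$ or $2$; for instance $3!!=3$ and $4!!=8$.

## Legendre polynomials and binomial coefficients modulo $p^2$

**Legendre polynomials.** Write $L_n(\zeta)=P_n(1+2\zeta)$. We use these textbook facts: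
$$L_n(\zeta)=\sum_{k=0}^n\binom nk\binom{n+k}k\zeta^k=\sum_kc_k(n)\zeta^k,\tag{2}$$
$$(n+1)P_{n+1}(z)+nP_{n-1}(z)=(2n+1)zP_n(z)\qquad(n\ge 0;\text{ for }n=0\text{ the second term is absent}),\tag{3}$$
$$P_n(-z)=(-1)^nP_n(z),\qquad \int_{-1}^1u^iP_n(u)\,du=0\quad(0\le i<n).\tag{4}$$
For instance $L_1=1+2\zeta$, $L_2=1+6\zeta+6\zeta^2$ and $L_3=1+12\zeta+30\zeta^2+20\zeta^3$.

We also need Legendre's addition theorem (Whittaker–Watson, *A Course of Modern Analysis*, §15.7). It expands $P_r(\cos\theta\cos\theta'+\sin\theta\sin\theta'\cos\varphi)$ as $P_r(\cos\theta)P_r(\cos\theta')$ plus a combination of $\cos k\varphi$ with $1\le k\le r$. Averaging over $\varphi$ kills every term with $k\ge1$. In the average only even powers of $\cos\varphi$ survive, so with $\mu=\cos\theta$, $\nu=\cos\theta'$ it is a polynomial in $\mu$, $\nu$ and $(1-\mu^2)(1-\nu^2)$. The identity is therefore an identity of polynomials in $\mu,\nu$,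 and for $\mu,\nu>1$ it reads
$$P_r(\mu)P_r(\nu)=\frac1{2\pi}\int_0^{2\pi}P_r\!\left(\mu\nu+\sqrt{\mu^2-1}\sqrt{\nu^2-1}\,\cos\varphi\right)d\varphi .\tag{5}$$

**Binomial coefficients.** Let $1\le k\le p-1$. Since $k!$ is a unit of $\mathbb Z_p$, reducing the numerators gives
$$\binom{p-1}k\equiv(-1)^k,\qquad\binom{p+k}k\equiv1\pmod p.\tag{6}$$
From $\binom pk=\frac pk\binom{p-1}{k-1}$ and $\binom{p+k-1}k=\frac pk\binom{p+k-1}{k-1}$, where $\binom{p+k-1}{k-1}=\frac{(p+1)\cdots(p+k-1)}{(k-1)!}\equiv1\pmod p$, we get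
$$\binom pk\equiv(-1)^{k-1}\frac pk,\qquad\binom{p+k-1}k\equiv\frac pk\pmod{p^2}.\tag{7}$$
Finally $\binom{2p}p=\sum_k\binom pk^2\equiv2\pmod{p^2}$, because the terms with $0<k<p$ are divisible by $p^2$.

**Approximation.** Let $f\in\mathbb Q[t]$ and let $p^ef\in\mathbb Z_p[t]$. Given $t\in\mathbb Z_p$, choose an integer $t_0\ge0$ with $t_0\equiv t\pmod{p^{e+1}}$. Then $p^ef(t)\equiv p^ef(t_0)\pmod{p^{e+1}}$, so $f(t)\equiv f(t_0)\pmod p$. Consequently, if $f$ takes values in $\mathbb Z_p$ (or in $p\mathbb Z_p$) at all non-negative integers, it does so on all of $\mathbb Z_p$. In particular $\binom ak\in\mathbb Z_p$ and $c_k(a)\in\mathbb Z_p$ for all $a\in\mathbb Z_p$ and all $k$, including $k\ge p$.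

## Replacing $-\frac12$ by $\frac{p-1}2$, and the loss of one power of $p$

The sensible first move is to replace $-\frac12$ by the integer $m=\frac{p-1}2$, where $c_k$ has finite support. The replacement is good. Indeed
$$c_k(a)=\prod_{j=1}^k\frac{(a-j+1)(a+j)}{j^2}=\prod_{j=1}^k\frac{(a+\frac12)^2-(j-\frac12)^2}{j^2},$$
and $(m+\frac12)^2=\frac{p^2}4$, so $c_k(-\frac12)\equiv c_k(m)\pmod{p^2}$ for $0\le k\le p-1$. Only these $k$ occur in $g_n$ with $n\le p-1$. Hence $g_n(-\frac12)\equiv g_n(m)\pmod{p^2}$, and $S_p(-\frac12)\equiv S_p(m)\pmod{p^2}$.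

There it stops. Theorem 1 lives modulo $p^3$, and modulo $p^3$ the replacement is wrong. For $p=3$ and $m=1$ we have $g_0(1)=1$, $g_1(1)=3$ and $g_2(1)=1+2\cdot2+0=5$, so
$$S_3(1)=1-3\cdot9+5\cdot25=99\equiv18\pmod{27},\qquad\text{while}\quad S_3\left(-\tfrac12\right)\equiv0\pmod{27}.$$

What the termwise reduction wastes is the overall factor $p$ in the sum. If we had an *exact* identity $S_p(a)=p\cdot(\dots)$, we would need the bracket only modulo $p^2$. Such an identity exists. Its bracket involves $c_\sigma(a)$ for $\sigma$ up to $2p-2$. For $\sigma\ge p$ these numbers vanish at $a=m$ but not at $a=-\frac12$, and this is where the difference between $99$ and $0$ modulo $27$ comes from.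

## Linearizing $g_n(a)^2$

**Lemma 1.** $\displaystyle g_n(a)^2=\sum_{\sigma=0}^{2n}c_\sigma(a)\,[\zeta^\sigma]L_n(\zeta)^2$, where $[\zeta^\sigma]$ denotes the coefficient of $\zeta^\sigma$.

For $n=1$, write $v=a(a+1)$. Then $c_1=v$, $c_2=\frac{v(v-2)}4$ and $L_1^2=1+4\zeta+4\zeta^2$, and indeed $1+4v+v(v-2)=(1+v)^2=g_1(a)^2$.

The lemma moves all dependence on $n$ into $L_n^2$, and sums over $n$ of squares of Legendre polynomials are easy. Both sides are polynomials in $a$, so it suffices to prove it for every integer $a=r\ge0$.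

**Step 1: expand a product of two Legendre polynomials.** The purpose is to write $L_r(s)L_r(t)$ linearly in the numbers $c_k(r)$. Take $\mu=1+2s$, $\nu=1+2t$ with $s,t>0$ in (5). Since $\mu^2-1=4s(1+s)$ and $\nu^2-1=4t(1+t)$, the argument of $P_r$ under the integral is $1+2\tau$ with
$$\tau=s(1+t)+t(1+s)+2\sqrt{s(1+t)\,t(1+s)}\,\cos\varphi=\left|\sqrt{s(1+t)}+e^{i\varphi}\sqrt{t(1+s)}\right|^2 .$$
Then $\tau^k$ is the squared modulus of $\left(\sqrt{s(1+t)}+e^{i\varphi}\sqrt{t(1+s)}\right)^k$. By Parseval its average over $\varphi$ is the sum of the squares of the Fourier coefficients: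
$$\frac1{2\pi}\int_0^{2\pi}\tau^k\,d\varphi=\sum_{i=0}^k\binom ki^2\big(s(1+t)\big)^i\big(t(1+s)\big)^{k-i}.$$
Since $P_r(1+2\tau)=\sum_kc_k(r)\tau^k$ by (2), formula (5) becomes
$$L_r(s)L_r(t)=\sum_kc_k(r)\sum_{i=0}^k\binom ki^2\,s^i(1+s)^{k-i}\;t^{k-i}(1+t)^i .\tag{8}$$
Both sides are polynomials that agree for all $s,t>0$, so (8) is an identity of polynomials.

**Step 2: turn $L_r$ into $g_n(r)$.** The purpose is to produce $g_n(r)^2$ on the left of (8). Let $\ell_n$ be the linear functional on polynomials with $\ell_n(s^k)=\binom nk$. Then $\ell_n(L_r)=\sum_kc_k(r)\binom nk=g_n(r)$. By Vandermonde,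
$$\ell_n\big(s^i(1+s)^j\big)=\sum_l\binom jl\binom n{n-i-l}=\binom{n+j}{n-i}=\binom{n+j}{i+j},$$
where the binomials are $0$ when $i>n$. Applying $\ell_n$ to (8) in $s$ and in $t$ gives
$$g_n(r)^2=\sum_kc_k(r)\sum_{i=0}^k\binom ki^2\binom{n+k-i}{k}\binom{n+i}{k}.\tag{9}$$

**Step 3: recognize the inner sum.** The purpose is to see $L_n^2$ in (9). If $i\le n$ and $k-i\le n$, writing out factorials and cancelling $k!^2$ shows that the inner summand equals
$$\frac{(n+i)!}{(n-i)!\,i!^2}\cdot\frac{(n+k-i)!}{(n-k+i)!\,(k-i)!^2}=c_i(n)\,c_{k-i}(n).$$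
If $i>n$, then $0\le n+k-i<k$, so $\binom{n+k-i}k=0$, and also $c_i(n)=0$. If $k-i>n$, then $n+i<k$, so $\binom{n+i}k=0$, and also $c_{k-i}(n)=0$. In all cases the inner summand is $c_i(n)c_{k-i}(n)$, so the inner sum is $[\zeta^k]L_n(\zeta)^2$. This vanishes for $k>2n$, and (9) is the lemma at $a=r$. $\square$

## Telescoping and the exact factor $N$

**Lemma 2.** For $N\ge1$, the quotient $H_N:=\dfrac{L_NL_{N-1}}{1+2\zeta}$ is a polynomial in $\mathbb Z[\zeta]$ of degree $2N-2$, and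
$$S_N(a)=(-1)^{N-1}N\sum_{\sigma=0}^{2N-2}[\zeta^\sigma]H_N\;c_\sigma(a).$$

*Proof.* We sum $(2n+1)(-1)^nP_n^2$ in closed form. Put $z=1+2\zeta$ and $T_n=nP_n(z)P_{n-1}(z)$, with $T_0=0$. Multiplying (3) by $(-1)^nP_n(z)$ gives
$$(-1)^n(T_{n+1}+T_n)=(-1)^n(2n+1)\,z\,P_n(z)^2 .$$
Summing over $0\le n<N$, the left side telescopes to $(-1)^{N-1}T_N$. Hence
$$z\sum_{n<N}(2n+1)(-1)^nP_n(z)^2=(-1)^{N-1}N\,P_N(z)P_{N-1}(z).$$
So $1+2\zeta$ divides $L_NL_{N-1}$ in $\mathbb Q[\zeta]$, and $H_N$ is a polynomial of degree $N+(N-1)-1=2N-2$. Its coefficients are integers, because $1+2\zeta$ is invertible in $\mathbb Z[[\zeta]]$ and $L_N,L_{N-1}\in\mathbb Z[\zeta]$. We now have $\sum_{n<N}(2n+1)(-1)^nL_n^2=(-1)^{N-1}NH_N$. Insert Lemma 1 into the definition of $S_N(a)$ and exchange the sums. $\square$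

For an integer $a$ all $c_\sigma(a)$ are integers, so Lemma 2 shows in particular that $N\mid S_N(a)$ for all $a\in\mathbb Z$.

As an example take $N=3$. From $L_3=(1+2\zeta)(1+10\zeta+10\zeta^2)$,
$$H_3=(1+10\zeta+10\zeta^2)(1+6\zeta+6\zeta^2)=1+16\zeta+76\zeta^2+120\zeta^3+60\zeta^4 .$$
At $a=1$ this gives $3(1+16\cdot2)=99$, as before. At $a=-\frac12$, where $c_1,\dots,c_4$ are $-\frac14,\ \frac9{64},\ -\frac{25}{256},\ \frac{1225}{16384}$, it gives $3\cdot\frac{1863}{4096}=\frac{5589}{4096}$. The terms with $\sigma=3,4$ are absent at $a=1$ and present at $a=-\frac12$.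

For $N=p$ the sign is $+1$, so with $h_\sigma=[\zeta^\sigma]H_p$,
$$S_p(a)=p\,\Phi(a),\qquad\Phi(a)=\sum_{\sigma=0}^{2p-2}h_\sigma c_\sigma(a).\tag{10}$$
We need $\Phi(a)$ modulo $p^2$. This takes two ingredients, namely the integers $h_\sigma$ and the values $c_\sigma(a)$.

## The coefficients of $H_p$ modulo $p^2$

**Lemma 3.** Modulo $p^2$: $h_\sigma\equiv(-2)^\sigma$ for $0\le\sigma\le p-1$, and $h_{p+s}\equiv2p(-2)^s(M_s-q)$ for $0\le s\le p-2$.

*Proof.* We reduce $L_p$ and $L_{p-1}$ first. Put $\varepsilon=\sum_{k=1}^{p-1}\frac{(-1)^k}k\zeta^k$. For $1\le k\le p-1$, (6) and (7) give, modulo $p^2$,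
$$c_k(p)=\binom pk\binom{p+k}k\equiv-\frac{(-1)^kp}k,\qquad c_k(p-1)=\binom{p-1}k\binom{p+k-1}k\equiv\frac{(-1)^kp}k .$$
Each product has one factor divisible by $p$, so the other factor is needed only modulo $p$. Together with $c_p(p)=\binom{2p}p\equiv2$ this gives
$$L_p\equiv1-p\varepsilon+2\zeta^p,\qquad L_{p-1}\equiv1+p\varepsilon,\qquad L_pL_{p-1}\equiv1+2\zeta^p+2p\,\zeta^p\varepsilon\pmod{p^2}.$$

Now divide by $1+2\zeta$, that is, multiply by $\sum_j(-2)^j\zeta^j$. For $\sigma<p$ only the term $1$ contributes, and we get $(-2)^\sigma$. For $\sigma=p+s$ with $0\le s\le p-2$ the coefficient is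
$$(-2)^{p+s}+2(-2)^s+2p\sum_{k=1}^s\frac{(-1)^k}k(-2)^{s-k}=(-2)^s\left[2-2^p+2pM_s\right],$$
since $(-1)^k(-2)^{-k}=2^{-k}$ and $(-2)^p=-2^p$. Finally $2-2^p=-2pq$. $\square$

For $p=3$, modulo $9$, the lemma predicts $1,-2,4,-6,6$, and the actual coefficients $1,16,76,120,60$ agree.

## The values $c_\sigma(a)$ on both sides of $\sigma=p$

By Lemma 3, $h_\sigma$ is divisible by $p$ for $\sigma\ge p$. So we need $c_\sigma(a)$ modulo $p^2$ when $\sigma<p$, but only modulo $p$ when $\sigma\ge p$.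

**Lemma 4.** Let $a=r+pt$ with $0\le r\le p-1$ and $t\in\mathbb Z_p$.

(a) For $0\le\sigma\le p-1$: $c_\sigma(a)\equiv(1+t)c_\sigma(r)-t\,c_\sigma(p-1-r)\pmod{p^2}$.

(b) For $0\le s\le p-1$: $c_{p+s}(a)\equiv t(t+1)c_s(r)\pmod p$.

*Proof of (a).* For $\sigma<p$ the polynomial $c_\sigma$ has coefficients in $\mathbb Z_p$, so by Taylor $c_\sigma(r+pt)\equiv c_\sigma(r)+pt\,c_\sigma'(r)\pmod{p^2}$. To identify the derivative, put $t=-1$: $c_\sigma(r-p)\equiv c_\sigma(r)-p\,c'_\sigma(r)$. The symmetry $c_\sigma(-1-a)=c_\sigma(a)$ gives $c_\sigma(r-p)=c_\sigma(p-1-r)$. Hence $p\,c_\sigma'(r)\equiv c_\sigma(r)-c_\sigma(p-1-r)$; insert this.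

*Proof of (b).* We first claim that for $0\le r,s\le p-1$ and $t\in\mathbb Z_p$
$$\binom{r+pt}{p+s}\equiv t\binom rs\pmod p.\tag{11}$$
For an integer $t\ge0$ we have $(1+w)^{r+pt}\equiv(1+w)^r(1+w^p)^t\pmod p$. A monomial $w^{i}w^{pb}$ with $i\le r\le p-1$ equals $w^{p+s}$ only for $i=s$, $b=1$, so the coefficient of $w^{p+s}$ is $t\binom rs$. The difference of the two sides of (11) is a polynomial in $t$ over $\mathbb Q$, so the approximation principle extends (11) to all $t\in\mathbb Z_p$.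

For the second factor of $c_{p+s}(a)$, apply (11) to $-1-a=(p-1-r)+p(-1-t)$. Since $s!$ is a unit, $\binom{p-1-r}s\equiv\binom{-1-r}s=(-1)^s\binom{r+s}s\pmod p$. Therefore
$$\binom{a+p+s}{p+s}=(-1)^{p+s}\binom{-1-a}{p+s}\equiv-(-1)^s\cdot(-1-t)\cdot(-1)^s\binom{r+s}s=(1+t)\binom{r+s}s\pmod p.$$
Multiply this by (11). $\square$

For $p=3$ and $a=-\frac12=1+3\cdot(-\frac12)$ we have $t(t+1)=-\frac14$, so (b) predicts $c_3\equiv-\frac14\equiv-1$ and $c_4\equiv-\frac14\cdot2\equiv1\pmod 3$. The true values $-\frac{25}{256}$ and $\frac{1225}{16384}$ agree.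

**Proof of Theorem 2.** The purpose is to insert Lemmas 3 and 4 into (10). Modulo $p^2$,
$$\Phi(a)\equiv\sum_{\sigma=0}^{p-1}(-2)^\sigma\left[(1+t)c_\sigma(r)-tc_\sigma(p-1-r)\right]+2p\,t(t+1)\sum_{s=0}^{p-2}c_s(r)(-2)^s(M_s-q).$$
For $0\le r\le p-1$ we have $\sum_{\sigma=0}^{p-1}(-2)^\sigma c_\sigma(r)=L_r(-2)=P_r(-3)$, and likewise for $p-1-r$. So the first sum is $(1+t)P_r(-3)-tP_{p-1-r}(-3)$.

The last sum is needed modulo $p$. If $r\le p-2$, it equals $N_r-qP_r(-3)$, because $c_s(r)=0$ for $s>r$. If $r=p-1$, the term $s=p-1$ is missing, but it contains $c_{p-1}(p-1)=\binom{2p-2}{p-1}\equiv0\pmod p$, so the sum is still $\equiv N_r-qP_r(-3)$. Multiplying by $p$ gives the formula of Theorem 2.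

For the last claim, note that for $\sigma<p$ we have $c_\sigma(p-1-r)\equiv c_\sigma(-1-r)=c_\sigma(r)\pmod p$. Hence $P_{p-1-r}(-3)\equiv P_r(-3)\pmod p$, and the bracket is $\equiv P_r(-3)=(-1)^rP_r(3)\pmod p$. $\square$

**Specialization.** Let $a=-\frac12+ps$. Then $r=m=p-1-r$, $t=s-\frac12$ and $t(t+1)=s^2-\frac14$. With
$$\beta:=N_m-qP_m(-3)$$
Theorem 2 becomes
$$S_p\left(-\tfrac12+ps\right)\equiv p\left\{P_m(-3)+2p\left(s^2-\tfrac14\right)\beta\right\}\pmod{p^3}.\tag{12}$$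
At $s=\frac12$, that is $a=m$, the term with $\beta$ disappears; at $s=0$ it is $-\frac p2\beta$. Theorem 1 now requires $\beta$ modulo $p$ and $P_m(3)=(-1)^mP_m(-3)$ modulo $p^2$.

## The correction term $\beta$ modulo $p$

**Lemma 5.** If $m$ is even, then $\beta\equiv0\pmod p$. If $m$ is odd, then $\beta\equiv-(-1)^{\frac{m-1}2}\,2^m\,\dfrac{(m-1)!!}{m!!}\pmod p$.

The difficulty is that $N_m$ is a Legendre sum weighted by the partial sums $M_s$. The plan is to show $2\beta\equiv 2^mI$, where $I$ is an integral of a difference quotient of $P_m$, which can be computed exactly. Two properties make this possible. One is a reflection symmetry $s\mapsto m-s$ that holds only modulo $p$, and the other is orthogonality.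

**Step 1: the reflection.** Its purpose is to let us reverse sums. Let
$$\alpha_s=(-1)^sc_s(m)=\binom ms\binom{-m-1}s,\qquad A(w)=\sum_{s=0}^m\alpha_sw^s=P_m(1-2w).$$
Since $-m-1=m-p$, we get $\alpha_s\equiv\binom ms^2\pmod p$, and therefore
$$\alpha_s\equiv\alpha_{m-s}\pmod p.\tag{13}$$

**Step 2: the integral $I$.** Its purpose is to be the computable quantity. Put $Y_n=\sum_{i=1}^n\frac{2^i}i$ and
$$I:=\int_0^1\frac{A(\frac12)-A(w)}{\frac12-w}\,dw .$$
As $\frac{(1/2)^s-w^s}{1/2-w}=\sum_{i=1}^s2^{-(s-i)}w^{i-1}$, integration gives $I=\sum_s\alpha_s2^{-s}Y_s\in\mathbb Z_p$. Reversing $s\mapsto m-s$ and using (13),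
$$2^mI=\sum_s\alpha_s2^{m-s}Y_s\equiv\sum_s\alpha_s2^sY_{m-s}\pmod p.\tag{14}$$

**Step 3: shift the index by $m$ with orthogonality.** The purpose is to replace $Y_{m-s}$ by $Y_{p-1-s}$, which is close to $M_s$. By (4), with $u=1-2w$,
$$\sum_s\frac{\alpha_s}{s+i+1}=\int_0^1w^iP_m(1-2w)\,dw=0\qquad(0\le i\le m-1).$$
All denominators are at most $2m=p-1$, so we may work modulo $p$. Reversing with (13) gives $\sum_s\frac{\alpha_s}{m-s+1+i}\equiv0\pmod p$. Multiply by $2^{m+1+i}=2^s\cdot2^{m-s+1+i}$ and sum over $0\le i\le m-1$. With $j=m-s+1+i$,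
$$\sum_s\alpha_s2^s\sum_{j=m-s+1}^{2m-s}\frac{2^j}j=\sum_s\alpha_s2^s\left(Y_{p-1-s}-Y_{m-s}\right)\equiv0\pmod p.\tag{15}$$

**Step 4: express $Y_{p-1-s}$ through $M_s$ and $q$.** The purpose is to make $\beta$ appear. Removing the last $s$ terms $j=p-i$ of $Y_{p-1}$ and using $2^{p}\equiv2\pmod p$,
$$Y_{p-1-s}=Y_{p-1}-\sum_{i=1}^s\frac{2^{p-i}}{p-i}\equiv Y_{p-1}+2M_s\pmod p.$$
By (7), $\binom pj(-2)^j\equiv-p\,\frac{2^j}j\pmod{p^2}$ for $0<j<p$. Expanding $-1=(1-2)^p$ therefore gives $-1\equiv1-2^p-pY_{p-1}\pmod{p^2}$. So $-pY_{p-1}\equiv2^p-2=2pq\pmod{p^2}$, that is, $Y_{p-1}\equiv-2q\pmod p$.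

**Step 5: combine.** We have $\sum_s\alpha_s2^s=A(2)=P_m(-3)$ and $\sum_s\alpha_s2^sM_s=N_m$. By (14), (15) and Step 4,
$$2^mI\equiv\sum_s\alpha_s2^sY_{p-1-s}\equiv-2qP_m(-3)+2N_m=2\beta,\qquad\text{so}\qquad\beta\equiv2^{m-1}I\pmod p.$$

**Step 6: evaluate $I$ exactly.** *Let $m$ be even.* Then $A(1-w)=P_m(-(1-2w))=A(w)$. Under $w\mapsto1-w$ the numerator of the integrand is unchanged and the denominator changes sign, so $I=0$ and $\beta\equiv0$.

*Let $m$ be odd.* Then $A(\frac12)=P_m(0)=0$, and $u=1-2w$ gives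
$$I=-\int_0^1\frac{P_m(1-2w)}{\frac12-w}\,dw=-J_m,\qquad J_n:=\int_{-1}^1\frac{P_n(u)}u\,du\quad(n\text{ odd}),$$
where $P_n(u)/u$ is a polynomial. For even $n\ge2$, divide (3) by the variable and integrate:
$$(n+1)J_{n+1}+nJ_{n-1}=(2n+1)\int_{-1}^1P_n(u)\,du=0 .$$
Since $J_1=2$, we obtain $J_m=2\prod_{n=2,4,\dots,m-1}\left(-\frac n{n+1}\right)=2(-1)^{\frac{m-1}2}\frac{(m-1)!!}{m!!}$. Then $\beta\equiv-2^{m-1}J_m$ is the stated value. $\square$

Two checks. For $p=3$, $\beta=-2-1\cdot(-3)=1$, and the lemma gives $-2\equiv1\pmod 3$. For $p=5$ we have $q=3$, $M_1=\frac12$, $M_2=\frac58$, $c_1(2)=c_2(2)=6$ and $N_2=-6+15=9$. Hence $\beta=9-3\cdot13=-30\equiv0\pmod5$.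

## $P_m(3)$ modulo $p^2$ as a coefficient of $(1-w^2)^m(1-w)^{-p}$

**Step 1: a generating function close to $(1-w^2)^m$.** The purpose is to isolate the part of $P_m(3)$ that carries a factor $p$. By (2), $P_m(3)=L_m(1)=\sum_k\binom m{m-k}\binom{m+k}k$, and $\sum_k\binom{m+k}kw^k=(1-w)^{-m-1}$. With $-m-1=m-p$,
$$P_m(3)=[w^m](1+w)^m(1-w)^{-m-1}=[w^m](1-w^2)^m(1-w)^{-p}.$$
Since $(1-w)^{-p}=\sum_i\binom{p+i-1}iw^i$, (7) yields
$$P_m(3)\equiv[w^m]\,(1-w^2)^m\Big(1+p\sum_{i=1}^m\frac{w^i}i\Big)\pmod{p^2}.\tag{16}$$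

**Step 2: odd $m$.** Here $(1-w^2)^m$ has no term $w^m$, so (16) is $p$ times a finite sum that we evaluate in closed form:
$$P_m(3)\equiv p\sum_{j=0}^{(m-1)/2}\frac{(-1)^j\binom mj}{m-2j}=\frac p2\sum_{j=0}^m\frac{(-1)^j\binom mj}{m-2j}\pmod{p^2}.$$
The equality holds because $j\mapsto m-j$ changes the sign of both $(-1)^j$ and $m-2j$. The partial fraction expansion
$$\sum_{j=0}^m\frac{(-1)^j\binom mj}{y+j}=\frac{m!}{y(y+1)\cdots(y+m)}$$
holds because the coefficient of $\frac1{y+j}$ on the right is $\frac{m!}{\prod_{i\ne j}(i-j)}=\frac{m!}{(-1)^jj!(m-j)!}$. Use it at $y=-\frac m2$, where $m-2j=-2(y+j)$. The product there is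
$$\prod_{j=0}^m\left(j-\tfrac m2\right)=2^{-m-1}\prod_{j=0}^m(2j-m)=2^{-m-1}(-1)^{\frac{m+1}2}(m!!)^2,$$
since $2j-m$ runs over the odd numbers from $-m$ to $m$, of which $\frac{m+1}2$ are negative. With $m!=m!!\,(m-1)!!$,
$$P_m(3)\equiv\frac p2\left(-\frac12\right)\frac{m!\,2^{m+1}(-1)^{\frac{m+1}2}}{(m!!)^2}=p\,(-1)^{\frac{m-1}2}\,2^{m-1}\,\frac{(m-1)!!}{m!!}\pmod{p^2}.\tag{17}$$
For $p=7$, $P_3(3)=63\equiv14\pmod{49}$, and (17) gives $-7\cdot4\cdot\frac23=-\frac{56}3\equiv14$, as $3\cdot14=42\equiv-56$.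

**Step 3: even $m=2n$, reduction to a harmonic sum.** In (16) the exponent $i=m-2j$ must be even. Write $i=2l$ and $j=n-l$. Then
$$P_m(3)\equiv(-1)^n\binom{2n}n+\frac p2(-1)^nf(n)\pmod{p^2},\qquad f(n)=\sum_{l=1}^n\frac{(-1)^l}l\binom{2n}{n-l}.\tag{18}$$

**Lemma 6.** With $H_k=\sum_{j=1}^k\frac1j$ (a number, not to be confused with the polynomial $H_N$), $f(n)=-\binom{2n}n\left(H_{2n}-H_n\right)$ for all $n\ge0$.

*Proof.* We compute how $F(n)=f(n)/\binom{2n}n$ changes with $n\ge1$. We have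
$$F(n)=\sum_{l=1}^n\frac{(-1)^l}l\,\frac{n!^2}{(n-l)!\,(n+l)!}.$$
For $1\le l\le n$ the corresponding fraction for $n-1$ equals $\frac{(n-1)!^2(n^2-l^2)}{(n-l)!(n+l)!}$, which is $0$ for $l=n$, as it should be. Subtracting and using $n^2-(n^2-l^2)=l^2$,
$$F(n)-F(n-1)=\frac{(n-1)!^2}{(2n)!}\sum_{l=1}^n(-1)^l\,l\binom{2n}{n-l}.\tag{19}$$

To evaluate this sum, put $b_l=\binom{2n-1}{n-l}$, so that $b_{n+1}=0$. Since $b_l=\frac{n+l}{2n}\binom{2n}{n-l}$ and $b_{l+1}=\frac{n-l}{2n}\binom{2n}{n-l}$, we have $l\binom{2n}{n-l}=n(b_l-b_{l+1})$. Pascal's rule gives, by telescoping, $\sum_{k=0}^K(-1)^k\binom Nk=(-1)^K\binom{N-1}K$ for $N\ge1$. With $N=2n-1$, $K=n-1$ and $k=n-l$ this says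
$$\sum_{l=1}^n(-1)^lb_l=-C,\qquad C=\binom{2n-2}{n-1}.$$
Hence
$$\sum_{l=1}^n(-1)^l\,l\binom{2n}{n-l}=n\Big(-b_1+2\sum_{l=2}^n(-1)^lb_l\Big)=n\big(-b_1+2(b_1-C)\big)=n(b_1-2C)=-C,$$
because $b_1=\binom{2n-1}{n-1}=\frac{2n-1}nC$. Inserting this into (19),
$$F(n)-F(n-1)=-\frac{(2n-2)!}{(2n)!}=-\frac1{2n(2n-1)}=-\left(\frac1{2n-1}-\frac1{2n}\right).$$
On the other side, $(H_{2n}-H_n)-(H_{2n-2}-H_{n-1})=\frac1{2n-1}+\frac1{2n}-\frac1n=\frac1{2n-1}-\frac1{2n}$. Since $F(0)=0$, summation gives $F(n)=-(H_{2n}-H_n)$. $\square$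

**Step 4: the harmonic sum modulo $p$.** The purpose is to show $H_m-H_{m/2}\equiv q\pmod p$ for even $m$. Put $K_k=\sum_{j=1}^k\frac{(-1)^j}j$. Then $K_m=-H_m+2\sum_{j\le m,\ j\text{ even}}\frac1j=-(H_m-H_{m/2})$. The terms $j=p-i$ with $1\le i\le m$ give
$$K_{p-1}-K_m=\sum_{i=1}^m\frac{(-1)^{p-i}}{p-i}\equiv\sum_{i=1}^m\frac{(-1)^i}{i}=K_m\pmod p.$$
By (7), $2pq=2^p-2=\sum_{0<j<p}\binom pj\equiv-pK_{p-1}\pmod{p^2}$, so $K_{p-1}\equiv-2q$ and $K_m\equiv-q\pmod p$. Thus $H_m-H_{m/2}\equiv q$. Inserting this and Lemma 6 into (18), for $m$ even,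
$$P_m(3)\equiv(-1)^{m/2}\binom m{m/2}\left(1-\frac p2q\right)\pmod{p^2}.\tag{20}$$

**Step 5: bring in $p=x^2+y^2$.** Here we use one outside result. The theorem of Chowla, Dwork and Evans (*On the mod $p^2$ determination of $\binom{(p-1)/2}{(p-1)/4}$*, J. Number Theory 24 (1986), 188–196) states that for $p=x^2+y^2\equiv1\pmod4$ with $x\equiv1\pmod4$,
$$\binom{(p-1)/2}{(p-1)/4}\equiv\frac{2^{p-1}+1}2\left(2x-\frac p{2x}\right)\pmod{p^2}.$$
For $p=5$ it says $2\equiv\frac{17}2\cdot\left(-\frac12\right)=-\frac{17}4\pmod{25}$, which is right since $8\equiv-17$. Now $\frac{2^{p-1}+1}2=1+\frac p2q$, and $\left(1-\frac p2q\right)\left(1+\frac p2q\right)\equiv1\pmod{p^2}$. So (20) becomes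
$$P_m(3)\equiv(-1)^{(p-1)/4}\left(2x-\frac p{2x}\right)\pmod{p^2}\qquad(p\equiv1\bmod4).\tag{21}$$

## Proof of Theorem 1

By (1) and (12) with $s=0$,
$$S_p\left(-\tfrac12\right)\equiv p\left\{P_m(-3)-\frac p2\beta\right\}\pmod{p^3}.\tag{22}$$

**Case $p\equiv1\pmod4$.** Here $m$ is even, so $P_m(-3)=P_m(3)$, and $\beta\equiv0\pmod p$ by Lemma 5. Hence $S_p(-\frac12)\equiv pP_m(3)\equiv p(-1)^{(p-1)/4}\left(2x-\frac p{2x}\right)\pmod{p^3}$ by (21).

**Case $p\equiv3\pmod4$.** Here $m$ is odd, so $P_m(-3)=-P_m(3)$. By (17) and Lemma 5, modulo $p^2$,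
$$P_m(-3)-\frac p2\beta\equiv-p(-1)^{\frac{m-1}2}2^{m-1}\frac{(m-1)!!}{m!!}+\frac p2(-1)^{\frac{m-1}2}2^m\frac{(m-1)!!}{m!!}=0,\tag{23}$$
so $S_p(-\frac12)\equiv0\pmod{p^3}$. $\blacksquare$

One can watch the cancellation at $p=7$, $m=3$. There $P_3(-3)=-63\equiv35\pmod{49}$. Lemma 5 gives $\beta\equiv8\cdot\frac23\equiv3\pmod7$, so $\frac72\beta\equiv7\cdot5=35\pmod{49}$. Neither term vanishes modulo $49$, but their difference does.

## The residue disc $a\equiv-\frac12\pmod p$: proof of Theorem 3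

**Part (i).** If $p\equiv1\pmod4$, then $\beta\equiv0\pmod p$, so the term of (12) containing $s$ is divisible by $p^3$. Thus $S_p(-\frac12+ps)\equiv S_p(-\frac12)\pmod{p^3}$ for all $s\in\mathbb Z_p$.

**Part (ii).** If $p\equiv3\pmod4$, then (23) says $P_m(-3)\equiv\frac p2\beta\pmod{p^2}$. In (12) this cancels the term $-\frac p2\beta$ and leaves
$$S_p\left(-\tfrac12+ps\right)\equiv2p^2s^2\beta\pmod{p^3}.$$
By Lemma 5, $2\beta\equiv-(-1)^{\frac{m-1}2}2^{m+1}\frac{(m-1)!!}{m!!}\pmod p$. With $\frac{m-1}2=\frac{p-3}4$, $m+1=\frac{p+1}2$ and $m-1=\frac{p-3}2$ this is the stated formula. The coefficient of $p^2s^2$ is a unit of $\mathbb Z_p$, because $p$ is odd and all factors of the double factorials are less than $p$. So $S_p(-\frac12+ps)\equiv0\pmod{p^3}$ if and only if $p\mid s^2$, that is $p\mid s$, that is $a=-\frac12+ps\equiv-\frac12\pmod{p^2}$. $\blacksquare$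

Both parts can be compared with direct computation at $a=m$, where $s=\frac12$. For $p=3$, part (ii) gives $S_3(1)\equiv-4\cdot9\cdot\frac14=-9\equiv18\pmod{27}$, in agreement with $99$. For $p=5$ we have $g_n(2)=1,7,19,37,61$ for $n=0,\dots,4$, so
$$S_5(2)=1-3\cdot49+5\cdot361-7\cdot1369+9\cdot3721=25565\equiv65\equiv\tfrac52\pmod{125},$$
in agreement with part (i).
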